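# Closed polynomial ideals in the Hardy space of the polydisk

## 1. Three ideals whose closures can be computed by hand

Let $\mathbb D$ be the open unit disk, $\mathbb T$ the unit circle, $n\ge1$, and $\mathcal P_n=\mathbb C[z_1,\dots,z_n]$. The Hardy space $H^2(\mathbb D^n)$ consists of the holomorphic functions $F=\sum_\alpha a_\alpha z^\alpha$ on $\mathbb D^n$ with $\|F\|_{H^2}^2=\sum_\alpha|a_\alpha|^2<\infty$. For a function holomorphic near $\overline{\mathbb D}^n$, the norm is the $L^2$ norm on $\mathbb T^n$ with normalized Haar measure. Multiplication by $z_j$ is an isometry, so multiplication by a polynomial is bounded. For $x\in\mathbb D^n$ and a multi-index $\alpha$, Cauchy–Schwarz gives $|\partial^\alpha F(x)|\le C\|F\|_{H^2}$. For an ideal $\mathcal I$ of $\mathcal P_n$, let $[\mathcal I]$ be its closure in $H^2(\mathbb D^n)$. Which polynomials lie in $[\mathcal I]$?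

**Example 1.** Let $n=1$ and $\mathcal I=(z-a)$. If $|a|<1$, then $f\mapsto f(a)$ is continuous, so every polynomial in $[\mathcal I]$ vanishes at $a$ and lies in $\mathcal I$. If $|a|\ge1$, put
$$F_N=\frac1N\sum_{k=0}^{N-1}\Bigl(\frac za\Bigr)^k .$$
Then $F_N(a)=1$, so $1-F_N\in\mathcal I$. Moreover $\|F_N\|^2=N^{-2}\sum_{k<N}|a|^{-2k}\le 1/N$. Hence $1\in[\mathcal I]$, and $\mathcal I$ is dense. The boundary case $|a|=1$ behaves like $|a|>1$.

**Example 2.** Let $n=2$ and $\mathcal I=(1-z_1z_2)$. The zero set misses $\mathbb D^2$ but touches $\overline{\mathbb D}^2$ along the circle $\{(s,\bar s):|s|=1\}$. For $0<r<1$ let $G_r=(1-z_1z_2)/(1-rz_1z_2)$. The power series of $1/(1-rz_1z_2)$ converges uniformly on $\overline{\mathbb D}^2$, so $G_r\in[\mathcal I]$. Furthermore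
$$1-G_r=\frac{(1-r)z_1z_2}{1-rz_1z_2}=(1-r)\sum_{k\ge0}r^k(z_1z_2)^{k+1},\qquad \|1-G_r\|^2=\frac{(1-r)^2}{1-r^2}=\frac{1-r}{1+r}\to0 .$$
Again $1\in[\mathcal I]$. Both $F_N$ and $1-G_r$ equal $1$ on the zero set and have small norm.

**Example 3.** Let $n=2$ and $\mathcal I=(z_1^2,\ z_1(z_2-2))$. Its zero set is the line $\{z_1=0\}$, which meets $\mathbb D^2$. With $F_N=\frac1N\sum_{k<N}(z_2/2)^k$, the polynomial $z_1(1-F_N)$ is divisible by $z_1(z_2-2)$, so it lies in $\mathcal I$, and it converges to $z_1$. So $z_1\in[\mathcal I]$, although $z_1\notin\mathcal I$. To see what went wrong, note that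
$$\mathcal I=(z_1)\cap(z_1^2,\,z_2-2).$$
Indeed, if $z_1g\in(z_1^2,z_2-2)$, put $z_2=2$ to get $z_1g(z_1,2)\in(z_1^2)$. Hence $g(0,2)=0$ and $g\in(z_1,z_2-2)$, which gives one inclusion; the other is clear. The ideal remembers the point $(0,2)$, which lies outside $\mathbb D^2$, and the closure forgets it.

In all three examples the closure forgets exactly those pieces of $\mathcal I$ whose zeros avoid the *open* polydisk. These notes prove that this always happens.

## 2. Closed ideals, algebraic components, and the two theorems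

**Definition (closed ideal).** An ideal $\mathcal I$ of $\mathcal P_n$ is *closed* if $[\mathcal I]\cap\mathcal P_n=\mathcal I$. That is, $\mathcal I$ is closed in $\mathcal P_n$ for the topology induced by $H^2(\mathbb D^n)$.

For $S\subset\mathcal P_n$ let $Z(S)\subset\mathbb C^n$ be its set of common zeros. Recall that a proper ideal has an irredundant primary decomposition $\mathcal I=\mathcal I_1\cap\dots\cap\mathcal I_s$. The associated primes $\mathfrak p_j=\sqrt{\mathcal I_j}$ do not depend on the decomposition, and each of them has the form $(\mathcal I:g)=\{f:fg\in\mathcal I\}$ for some $g\in\mathcal P_n$.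

**Definition (algebraic components).** In the sense of Douglas, Paulsen, Sah and Yan, the *algebraic components* of $Z(\mathcal I)$ are the varieties $Z(\mathcal I_j)=Z(\mathfrak p_j)$, $j=1,\dots,s$, embedded primes included.

In Example 3 the components are the line $\{z_1=0\}$ and the point $\{(0,2)\}$. The second is invisible in the set $Z(\mathcal I)$.

Douglas, Paulsen, Sah and Yan proved that if each algebraic component of $Z(\mathcal I)$ meets $\mathbb D^n$, then $\mathcal I$ is closed. Douglas and Paulsen conjectured the converse, and Gelca proved it for $n=2$. The converse holds for every $n\ge1$ and every proper ideal.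

**Theorem A.** Let $\mathcal I\subsetneq\mathcal P_n$ be closed, i.e. $[\mathcal I]\cap\mathcal P_n=\mathcal I$. Then $Z(\mathfrak p)\cap\mathbb D^n\ne\emptyset$ for every associated prime $\mathfrak p$ of $\mathcal I$.

**Theorem B.** Let $\mathcal I=\mathcal I_1\cap\dots\cap\mathcal I_s$ be an irredundant primary decomposition of a proper ideal. Then
$$[\mathcal I]\cap\mathcal P_n=\bigcap_{j:\ Z(\mathcal I_j)\cap\mathbb D^n\ne\emptyset}\mathcal I_j\qquad(\text{empty intersection}=\mathcal P_n).$$
In particular: (i) $\mathcal I$ is closed if and only if every algebraic component of $Z(\mathcal I)$ meets $\mathbb D^n$; (ii) $\mathcal I$ is dense in $H^2(\mathbb D^n)$ if and only if $Z(\mathcal I)\cap\mathbb D^n=\emptyset$.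

More generally, let $\tau$ be a topology on $\mathcal P_n$ such that every sequence of polynomials converging in $H^2$ to a polynomial $\tau$-converges to the same polynomial, and such that $f\mapsto\partial^\alpha f(x)$ is $\tau$-continuous for all $x\in\mathbb D^n$ and all $\alpha$. Then the $\tau$-closure of $\mathcal I$ in $\mathcal P_n$ is the same ideal. Examples are the $H^p(\mathbb D^n)$ and Bergman $A^p(\mathbb D^n)$ topologies, $0<p\le2$, and uniform convergence on compact subsets of $\mathbb D^n$.

Sections 3–11 prove Theorem A, and Section 12 deduces Theorem B.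

**Conventions.** On $\mathbb C^m$, $|\cdot|$ is the max norm, distances are taken in it, and $\operatorname{dist}(\cdot,\emptyset)=+\infty$. Lebesgue measure is $\operatorname{vol}$. For $J\subset\{1,\dots,n\}$ let $\pi_J:\mathbb C^n\to\mathbb C^J$ be the projection and $x_J=\pi_J(x)$. We write $2\overline{\mathbb D}^n=\{|z_j|\le2\ \forall j\}$. "Psh" means plurisubharmonic. $C$ denotes constants that do not depend on the small parameters $\varepsilon,t,\eta,\delta$ introduced later; its value may change.

## 3. From ideals to primes, and from primes to small extensions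

**Step 1: it suffices to treat prime ideals.** Let $\mathcal I$ be closed and $\mathfrak p=(\mathcal I:g)$ an associated prime. If $f_k\in\mathfrak p$ and $f_k\to f\in\mathcal P_n$ in $H^2$, then $gf_k\in\mathcal I$ and $gf_k\to gf$. So $gf\in[\mathcal I]\cap\mathcal P_n=\mathcal I$, which says $f\in\mathfrak p$. Thus $\mathfrak p$ is closed. Theorem A therefore follows from the next statement, which says that a prime whose variety misses $\mathbb D^n$ is not closed.

**Theorem A′.** Let $\mathfrak q$ be a prime ideal, $V=Z(\mathfrak q)$, $V\cap\mathbb D^n=\emptyset$. Then there is $f\in\mathcal P_n\setminus\mathfrak q$ with $f\in[\mathfrak q]$.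

Let $d=\dim V$; since $V\neq\mathbb C^n$, $d\le n-1$. If $d=0$, then $V=\{a\}$ with $|a_j|\ge1$ for some $j$, and Example 1 in the variable $z_j$ gives $1\in[\mathfrak q]$, because $z_j-a_j\in\mathfrak q$. **From now on $d\ge1$**, so $n\ge2$, and we put
$$K=V\cap\overline{\mathbb D}^n .$$

**Step 2: it suffices to extend a polynomial from $V$ with small norm.** This turns the pattern of Examples 1 and 2 into a criterion.

**Lemma 1.** Suppose $f\in\mathcal P_n$ and, for arbitrarily small $\varepsilon>0$, there is $F_\varepsilon\in\mathcal O((1+\varepsilon)\mathbb D^n)$ with $F_\varepsilon=f$ on $V\cap(1+\varepsilon)\mathbb D^n$ and $\|F_\varepsilon\|_{H^2}\to0$ as $\varepsilon\to0$. Then $f\in[\mathfrak q]$.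

*Proof.* First, $\mathfrak q$ generates the ideal sheaf of $V$. The ring $\mathcal P_n/\mathfrak q$ is reduced, so the completions of its local rings are reduced, by a theorem of Chevalley. The analytic local ring $\mathcal O_{\mathbb C^n,x}/\mathfrak q\mathcal O_{\mathbb C^n,x}$ embeds in its completion, which is the same ring, so it is reduced and $\mathfrak q\mathcal O_{\mathbb C^n,x}$ is radical. By the Rückert Nullstellensatz, the germs at $x$ vanishing on $V$ are exactly $\mathfrak q\mathcal O_{\mathbb C^n,x}$.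

Let $Q_1,\dots,Q_a$ generate $\mathfrak q$. On the Stein manifold $(1+\varepsilon)\mathbb D^n$ the map $(G_i)\mapsto\sum Q_iG_i$ from $\mathcal O^a$ onto the ideal sheaf of $V$ has coherent kernel. By Cartan's Theorem B it is surjective on global sections. So $f-F_\varepsilon=\sum Q_iG_i$ with $G_i\in\mathcal O((1+\varepsilon)\mathbb D^n)$. Approximating each $G_i$ uniformly on $\overline{\mathbb D}^n$ by Taylor polynomials shows $f-F_\varepsilon\in[\mathfrak q]$. Let $\varepsilon\to0$. $\square$

**Step 3: pass from boundary norms to volume integrals.** Analytic extension theorems give $L^2$ bounds with respect to volume. The price of converting them is explicit.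

**Lemma 2.** If $F$ is holomorphic on $X=\{|z_j|<1+\eta_j,\ j=1,\dots,n\}$ with all $\eta_j>0$, then
$$\|F\|_{H^2}^2\le C\prod_j\eta_j^{-1}\int_X|F|^2\,d\mathrm{vol}.$$

*Proof.* The mean of $|F(\rho_1z_1,\dots,\rho_nz_n)|^2$ over $\mathbb T^n$ is $\sum|a_\alpha|^2\rho^{2\alpha}$, which is nondecreasing in each $\rho_j$. In polar coordinates, the part of $X$ with $1<|z_j|<1+\eta_j$ for all $j$ contributes at least $(2\pi)^n\|F\|_{H^2}^2\prod_j\int_1^{1+\eta_j}\rho_jd\rho_j\ge(2\pi)^n\|F\|^2_{H^2}\prod_j\eta_j$. $\square$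

## 4. Dilation for hypersurfaces, and a count of powers of $\varepsilon$

The quotient in Example 2 suggests a general trick: divide $p(z)$ by its dilate $p(rz)$. For one polynomial this works completely.

**Example 4.** Let $p\in\mathcal P_n$ have no zeros in $\mathbb D^n$. Then $1\in[(p)]$. For $0<r<1$ put $p_r(z)=p(rz)$. It has no zeros near $\overline{\mathbb D}^n$, so $p/p_r\in[(p)]$, by Taylor approximation of $1/p_r$. Fix $z\in\mathbb T^n$. The polynomial $\zeta\mapsto p(\zeta z)$ has no zeros in $|\zeta|<1$, so it equals $p(0)\prod_i(1-\zeta/a_i)$ with at most $\deg p$ factors and $|a_i|\ge1$. Since $|a-1|\le|a-r|+(1-r)$ and $|a-r|\ge1-r$ for $|a|\ge1$,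
$$\Bigl|\frac{p(z)}{p(rz)}\Bigr|=\prod_i\frac{|a_i-1|}{|a_i-r|}\le2^{\deg p}.$$
As $r\to1$, $p/p_r\to1$ at every point of $\mathbb T^n$ with $p\ne0$, hence almost everywhere, because a nonzero polynomial vanishes only on a null set of $\mathbb T^n$. Dominated convergence gives $p/p_r\to1$ in $H^2$.

So Theorem A′ holds for every $\mathfrak q$ that contains a polynomial without zeros in $\mathbb D^n$, in particular when $V$ is a hypersurface. When $V$ has codimension at least $2$, the hypothesis $V\cap\mathbb D^n=\emptyset$ only says that generators $Q_1,\dots,Q_a$ of $\mathfrak q$ have no *common* zero in $\mathbb D^n$. There is no single function to divide by. One can try to make one. If $K=\emptyset$, then $V\cap(1+\varepsilon)\mathbb D^n=\emptyset$ for small $\varepsilon$, and Lemma 1 with $f=1$, $F_\varepsilon=0$ gives $1\in[\mathfrak q]$; in effect one solves $1=\sum Q_iG_i$ near $\overline{\mathbb D}^n$. If $K\neq\emptyset$, no such identity exists with $G_i$ continuous on $\overline{\mathbb D}^n$: at a point of $K$ it would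 read $1=0$. The whole difficulty sits at $K$.

Lemma 1 offers a second route, extending from $V$ with $L^2$ estimates. Here is a heuristic count, which the proof will not use as stated. Suppose the contact of $V$ with $\overline{\mathbb D}^n$ occurs where the coordinates $z_J$ lie on $\mathbb T^J$, along a set of real dimension $r$ in $\mathbb T^J$. A function of size about $1$ within distance $\varepsilon$ of this set in $\mathbb C^J$, and negligible elsewhere, has $\int|F|^2\approx\varepsilon^{2|J|-r}$. Lemma 2 then costs $\varepsilon^{-|J|}$. The result is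
$$\|F\|_{H^2}^2\lesssim\varepsilon^{-|J|}\,\varepsilon^{2|J|-r}=\varepsilon^{c},\qquad c=|J|-r .$$
In Example 2, with $\varepsilon=1-r$ for the dilation parameter $r$ used there, $J=\{1,2\}$ and the contact set has dimension $1$. So $c=1$, which agrees with the exact norm found there. Everything hinges on $c\ge1$.

An unweighted extension theorem, on the other hand, gives $\int_X|F|^2\le C\int_V|f|^2$, where the right side is about $\varepsilon^{r}$ when $V$ meets $X$ in an $\varepsilon$-neighborhood of the contact set. That yields only $\varepsilon^{-|J|+r}=\varepsilon^{-c}$: the extension is not localized in the directions normal to $V$. The Ohsawa–Takegoshi theorem, recalled below, lets us replace an equation $p$ of $V$ by $p/\delta$ and gain $\delta^2$ for each of $c$ equations. But its estimate then controls $|F|^2$ only with the factor $(1+|p|^2/\delta^2)^{-2}$, which is useless where $|p|\gg\delta$. This is the exact point at which the direct approach stops.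

The way past it is to add a psh weight $\varphi\le0$ that is bounded near the contact set and falls like $2L\log(\delta/\text{distance})$ away from it. On the left side, $e^{-\varphi}$ outweighs the lost factor $(1+|p|^2/\delta^2)^{-2}$. On the right side, $e^{-\varphi}$ is harmless if the function being extended lives near the contact set. Three tasks remain. We must find contact strata for which $c\ge1$ (Section 6). We must split one polynomial on $V$ into pieces living near the separate strata (Sections 7, 8, 10). And we must discard the places where strata degenerate. For the last task we use that Theorem A′ asks only for *some* $f\notin\mathfrak q$: we take $f$ divisible by $h^N$, where $h\notin\mathfrak q$ vanishes at all bad places and $N$ is large. All losses will be negative powers of $\varepsilon$, thanks to semialgebraic geometry, and $h^N$ absorbs them.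

## 5. The tools

We use standard facts on Stein manifolds. A polydisk is Stein; the complement of $\{h=0\}$ in it is Stein; a closed submanifold of a Stein manifold is Stein. If $F$ is holomorphic off a hypersurface and locally $L^2$ near it, then $F$ extends holomorphically across it.

**Theorem OT** (Ohsawa–Takegoshi, *On the extension of $L^2$ holomorphic functions*, Math. Z. 195 (1987), main theorem). Let $X$ be a Stein manifold of dimension $m$, $\psi$ psh on $X$, $s\in\mathcal O(X)$ with $ds\not\equiv0$ on every branch of $Y=s^{-1}(0)$, and $Y_0=\{x\in Y:ds(x)\ne0\}$. Let $g$ be a holomorphic $(m-1)$-form on $Y_0$ with $c_{m-1}\int_{Y_0}e^{-\psi}g\wedge\bar g<\infty$. Then there is a holomorphic $m$-form $G$ on $X$ with $G=g\wedge ds$ on $Y_0$ and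
$$c_m\int_Xe^{-\psi}(1+|s|^2)^{-2}G\wedge\bar G\le1620\pi\,c_{m-1}\int_{Y_0}e^{-\psi}g\wedge\bar g .$$
Here $c_k$ is the unimodular constant making $c_k\,g\wedge\bar g\ge0$. The numerical constant plays no role.

**Theorem D.** Let $Y$ be a Stein manifold of dimension $d$, $\psi$ smooth and strictly psh, $\omega=i\partial\bar\partial\psi$, and $v$ a smooth $\bar\partial$-closed $(d,1)$-form with $\int|v|_\omega^2e^{-\psi}dV_\omega<\infty$. Then there is a $(d,0)$-form $u$ with $\bar\partial u=v$ and $\int|u|_\omega^2e^{-\psi}dV_\omega\le\int|v|_\omega^2e^{-\psi}dV_\omega$.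

*Derivation.* The metric $\omega$ need not be complete, so we pass through one that is. A Stein manifold carries a complete Kähler metric $\omega'$. The $L^2$ theorem for complete Kähler metrics (Demailly, Ann. Sci. ENS 15 (1982), Thm. 4.1) gives $u$ with $\bar\partial u=v$ and
$$\int|u|^2_{\omega'}e^{-\psi}dV_{\omega'}\le\int\langle A^{-1}v,v\rangle_{\omega'}e^{-\psi}dV_{\omega'},\qquad A=[i\partial\bar\partial\psi,\Lambda_{\omega'}],$$
where $\Lambda_{\omega'}$ is the adjoint of multiplication by $\omega'$. At a given point choose coordinates with $\omega'=i\sum dz_j\wedge d\bar z_j$ and $i\partial\bar\partial\psi=i\sum\gamma_jdz_j\wedge d\bar z_j$, $\gamma_j>0$. On $(d,1)$-forms $v=\sum v_jd\bar z_j\wedge dz_1\wedge\dots\wedge dz_d$, $A$ multiplies the $j$-th component by $\gamma_j$. Hence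
$$\langle A^{-1}v,v\rangle_{\omega'}dV_{\omega'}=\sum_j\gamma_j^{-1}|v_j|^2\,|dz_1\wedge\dots\wedge dz_d|^2_{\omega'}dV_{\omega'}=|v|_\omega^2dV_\omega .$$
The last equality holds because, for $(d,0)$-forms, the density $|u|^2dV$ does not depend on the metric, and $|d\bar z_j|^2_\omega=\gamma_j^{-1}$. The same remark replaces $\omega'$ by $\omega$ on the left. $\square$

**Semialgebraic geometry** (Bochnak–Coste–Roy, *Real Algebraic Geometry*). A semialgebraic subset of $\mathbb R^N$ is a finite union of sets given by finitely many polynomial equations and strict inequalities; for example $\{(t,\Gamma):t>0,\ \Gamma t^2>1\}$. We use five facts. Sets defined by first-order formulas over semialgebraic data are semialgebraic (Tarski–Seidenberg). A semialgebraic set is a finite disjoint union of Nash submanifolds, i.e. smooth semialgebraic submanifolds, each semialgebraically diffeomorphic to an open cube. For semialgebraic $A\ne\emptyset$, $\dim(\overline A\setminus A)<\dim A$. The dimension of a semialgebraic set equals the Krull dimension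 of its ring of polynomial functions. A semialgebraic function on an interval $(0,t_1)$ is bounded by $t^{-k}$ for some $k$ and all small $t$.

**Lemma 3 (minimal equations).** Let $z_I$ be a transcendence basis of $\mathbb C(V)=\operatorname{Frac}(\mathcal P_n/\mathfrak q)$. Let $I'\subset I$ and $k\notin I$ be such that $z_k$ is algebraic over $\mathbb C(z_{I'})$ in $\mathbb C(V)$. Let $p_k\in\mathfrak q\cap\mathbb C[z_{I'},z_k]$ be nonzero of minimal degree in $z_k$. Then $D_k:=\partial p_k/\partial z_k\notin\mathfrak q$.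

*Proof.* Since the $z_{I'}$ are independent modulo $\mathfrak q$, $\mathfrak q\cap\mathbb C[z_{I'}]=0$, so $p_k$ has positive degree in $z_k$. Then $D_k\ne0$ has smaller degree in $z_k$, and minimality excludes $D_k\in\mathfrak q$. $\square$

**Lemma 4.** Let $S\subset\mathbb C^m$ be semialgebraic. The complex Zariski closure of $S$ has dimension at most $\dim_{\mathbb R}S$. If $S\subset\mathbb T^m$, equality holds.

For example, the real line in $\mathbb C$ has Zariski closure $\mathbb C$, while $S=\mathbb C$ itself has real dimension $2$ and complex dimension $1$, so the inequality can be strict off the torus.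

*Proof.* Let $\mathfrak a\subset\mathbb R[x,y]$ be the ideal of $S$, and $B=\mathbb C[x,y]/\mathfrak a\mathbb C[x,y]$. Then $\dim B=\dim_{\mathbb R}S$. A polynomial $P(z)$, with $z=x+iy$, maps to $0$ in $B$ if and only if its real and imaginary parts lie in $\mathfrak a$, i.e. if and only if $P$ vanishes on $S$. So $A=\mathbb C[z]/I(S)$ embeds in $B$, where $I(S)$ is the ideal of polynomials in $z$ vanishing on $S$. The dimension of an affine algebra is the maximal number of algebraically independent elements; hence $\dim A\le\dim B$.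

If $S\subset\mathbb T^m$, then $(x_j-iy_j)z_j=1$ in $B$. So $B$ is generated by $A$ and the $z_j^{-1}$. As $A\to B$ is injective and each $z_j$ is a unit in $B$, $B$ is the localization $A[z_1^{-1},\dots,z_m^{-1}]$, and $\dim B\le\dim A$. $\square$

**Definition (thin).** A set $S\subset V$ is *thin* if some polynomial in $\mathcal P_n\setminus\mathfrak q$ vanishes on $S$.

On $V=\{z_1+z_2=2\}$ the point $(1,1)$ is thin, by $z_1-1$. Finite unions of thin sets are thin: multiply the polynomials and use that $\mathfrak q$ is prime.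

## 6. Where $V$ touches the polydisk: traces on subtori

**Step 1: project to the coordinates of modulus one.** A point of $K$ has some coordinates of modulus $1$ and the others smaller. We study $V$ through the former. For $\emptyset\ne J\subset\{1,\dots,n\}$ put $\mathfrak q_J=\mathfrak q\cap\mathbb C[z_J]$, $W_J=Z(\mathfrak q_J)\subset\mathbb C^J$, $r_J=\dim W_J$ and $S_J=W_J\cap\mathbb T^J$. A polynomial in $z_J$ vanishes on $\pi_J(V)$ if and only if it vanishes on $V$, i.e. lies in $\mathfrak q_J$. So $W_J$ is the Zariski closure of $\pi_J(V)$, and it is irreducible because $\mathfrak q_J$ is prime. If $S'\subset W_J$ is not Zariski dense in $W_J$, then $V\cap\pi_J^{-1}(S')$ is thin: some $g\in\mathbb C[z_J]\setminus\mathfrak q_J$ vanishes on $S'$, and $g\notin\mathfrak q$.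

**Step 2: discard the points where $S_J$ is not a manifold of full dimension.** By Lemma 4, $\dim_{\mathbb R}S_J\le r_J$. Partition $S_J$ into finitely many Nash submanifolds. Let $S_J^0$ be the union, over the pieces $A$ with $\dim A=r_J$, of
$$A\setminus\overline{S_J\setminus A}=S_J\setminus\overline{S_J\setminus A}.$$
Then $S_J^0$ is semialgebraic, open in $S_J$, and an $r_J$-dimensional Nash submanifold (possibly empty). A point of $S_J\setminus S_J^0$ lies in a piece of dimension $<r_J$, or in $A\cap\overline{A'}\subset\overline{A'}\setminus A'$ for distinct pieces $A,A'$. Hence $\dim(S_J\setminus S_J^0)<r_J$. Let $S_J^1=S_J^0\cap\operatorname{Reg}W_J$, which is open in $S_J$. By Lemma 4, $S_J\setminus S_J^0$ has Zariski closure of dimension $<r_J$; and $S_J\cap\operatorname{Sing}W_J$ lies in a proper subvariety. Since $W_J$ is irreducible,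
$$S_J\setminus S_J^1\ \text{ is not Zariski dense in } W_J. \tag{1}$$

**Step 3: describe tangent spaces by real vectors.** For $w\in S_J^1$ we have $T_wS_J\subset T_w\mathbb T^J=\{(iw_j\xi_j)_j:\xi\in\mathbb R^J\}$. So
$$T_wS_J=\{(iw_j\xi_j)_{j\in J}:\xi\in R_w\},\qquad R_w\subset\mathbb R^J,\quad \dim R_w=r_J .$$
Also $T_wS_J\subset T_wW_J$. The complex span of $T_wS_J$ has complex dimension $r_J=\dim T_wW_J$, because $T_w\mathbb T^J$ is totally real. Therefore
$$T_wW_J=\{(iw_j\xi_j)_{j\in J}:\xi\in R_w\otimes\mathbb C\}.\tag{2}$$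
Let $Q_1,\dots,Q_a$ generate $\mathfrak q_J$. At the regular point $w$, $T_wW_J$ is the kernel of $dQ_1(w),\dots,dQ_a(w)$, and the real vectors of $R_w\otimes\mathbb C$ are those of $R_w$. So for $w\in S_J^1$
$$R_w=\Bigl\{\xi\in\mathbb R^J:\ \sum_{j\in J}w_j\,\partial_jQ_b(w)\,\xi_j=0,\ b=1,\dots,a\Bigr\}.\tag{3}$$

**Definition (contact stratum).** $M_J=\{w\in S_J^1:\ R_w\cap[0,\infty)^J=\{0\}\}$.

By (2) applied to $i\xi$, a vector $\xi\in R_w$ gives the tangent vector $(-w_j\xi_j)$ of $W_J$, which shrinks every $|w_j|$ with $\xi_j>0$. The definition says that moving inside $W_J$, one cannot to first order decrease some moduli without increasing another.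

**Example 5.** (i) $V=\{z_1z_2=1\}$, $J=\{1,2\}$: $S_J=\{(e^{i\theta},e^{-i\theta})\}$ and $R_w=\mathbb R(1,-1)$, so $M_J=S_J$. For $J=\{1\}$, $W_J=\mathbb C$, $R_w=\mathbb R$, and $M_J=\emptyset$; likewise for $J=\{2\}$. (ii) $V=\{z_1=1\}\subset\mathbb C^2$, $K=\{1\}\times\overline{\mathbb D}$. For $J=\{1\}$, $W_J=\{1\}$, $R_1=0$, so $M_J=\{1\}$. For $J=\{1,2\}$, $R_w=\{(0,\xi_2)\}$ meets $[0,\infty)^2$ outside $0$, so $M_J=\emptyset$. The stratum $J=\{1\}$ covers all of $K$. (iii) $V=\{z_1+z_2=2\}$: $K=\{(1,1)\}=S_{\{1,2\}}$ has dimension $0<r_J=1$, so $S^1_{\{1,2\}}=\emptyset$. All $M_J$ are empty, and $K$ is thin.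

**Step 4: basic properties of $M_J$.** By (3) and Tarski–Seidenberg, $M_J$ is semialgebraic. It is open in $S_J$. Since $S_J^1$ is open in $S_J$, it suffices to see that its complement in $S_J^1$ is closed: if $w_\nu\to w$ in $S_J^1$ and $\xi_\nu\in R_{w_\nu}\cap[0,\infty)^J$ with $|\xi_\nu|=1$, then by (3) any limit point $\xi$ lies in $R_w\cap[0,\infty)^J$ and $|\xi|=1$. Since $\dim(\overline{M_J}\setminus M_J)<\dim M_J\le r_J$ when $M_J\neq\emptyset$, Lemma 4 gives
$$\overline{M_J}\setminus M_J\ \text{ is not Zariski dense in } W_J .\tag{4}$$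
Finally, the crucial gain. If $M_J\ne\emptyset$, then $R_w\ne\mathbb R^J$ for $w\in M_J$, so
$$c_J:=|J|-r_J\ge1\qquad\text{whenever } M_J\ne\emptyset .\tag{5}$$

The next lemma is where the hypothesis $V\cap\mathbb D^n=\emptyset$ is used.

**Lemma 5.** The set $E_1:=K\setminus\bigcup_J\pi_J^{-1}(M_J)$ is thin.

*Proof.* *First, generic surjectivity of tangent maps.* For each $J\ne\emptyset$, the points $x\in\operatorname{Reg}V$ with $x_J\in\operatorname{Reg}W_J$ and $d\pi_J(T_xV)\neq T_{x_J}W_J$ form a thin set. Choose $I'\subset J$ with $z_{I'}$ a transcendence basis of $\mathbb C(W_J)\subset\mathbb C(V)$, extend it to a transcendence basis $z_I$ of $\mathbb C(V)$, and take $p_k\in\mathfrak q\cap\mathbb C[z_I,z_k]$ and $D_k\notin\mathfrak q$ for $k\notin I$ as in Lemma 3. Differentiating $p_k=0$ along $V$ gives $D_kdz_k=-\sum_{j\in I}\partial_jp_k\,dz_j$ on $T_xV$. So where $\prod D_k\ne0$ the map $T_xV\to\mathbb C^I$ is injective, hence bijective, as both sides have dimension $d$. Then $T_xV\to\mathbb C^{I'}$ is onto. It factors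 through $d\pi_J$, so $\dim d\pi_J(T_xV)\ge r_J$. As $d\pi_J(T_xV)\subset T_{x_J}W_J$, equality holds. The exceptional points lie in $\{\prod D_k=0\}$.

*Second, choice of a point.* $K$ is the disjoint union of the sets $K_B=\{x\in K:|x_j|=1\iff j\in B\}$, and only $B\ne\emptyset$ occurs because $V\cap\mathbb D^n=\emptyset$. Suppose $E_1$ is not thin. Then some $E_1\cap K_B$ is not thin. So there is $x\in E_1\cap K_B$ outside any finite collection of thin sets. For $J\subset B$ we have $x_J\in S_J$. Avoiding $\operatorname{Sing}V$, the sets $V\cap\pi_J^{-1}(S_J\setminus S_J^1)$ (thin by (1)), and the thin sets just described, we get $x\in\operatorname{Reg}V$ and, for all $\emptyset\ne J\subset B$, both $x_J\in S_J^1$ and $d\pi_J(T_xV)=T_{x_J}W_J$. Let $R=R_{x_B}\subset\mathbb R^B$.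

*Third, $R\cap(0,\infty)^B=\emptyset$.* If $\xi\in R$ has all $\xi_j>0$, then $(-x_j\xi_j)_{j\in B}\in T_{x_B}W_B$ by (2) applied to $i\xi$, and it lifts to some $v\in T_xV$. Take a smooth curve $c(\tau)$ in $V$ with $c(0)=x$, $c'(0)=v$. For $j\in B$ and small $\tau>0$, $|c_j(\tau)|^2=1-2\tau\xi_j+o(\tau)<1$. For $j\notin B$, $|c_j(\tau)|<1$ by continuity. So $c(\tau)\in V\cap\mathbb D^n$, a contradiction.

*Fourth, a positive conormal picks the right $J$.* Separate the subspace $R$ from the open convex set $(0,\infty)^B$ by a nonzero linear functional $\alpha$, with $\alpha\le\text{const}$ on $R$ and $\alpha\ge\text{const}$ on the orthant. Being bounded above on a subspace, $\alpha$ vanishes on $R$. Then the constant is $\ge0$, so $\alpha\ge0$ on the orthant and all $\alpha_j\ge0$. Let $J=\{j:\alpha_j>0\}\ne\emptyset$. Both $T_{x_J}W_J$ and $T_{x_B}W_B$ are images of $T_xV$, so the first is the coordinate projection of the second. By (2), $R_{x_J}\otimes\mathbb C$ is the coordinate projection of $R\otimes\mathbb C$, hence $R_{x_J}$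 is the coordinate projection of $R$. If $\xi\in R_{x_J}\cap[0,\infty)^J$, then $\sum_{j\in J}\alpha_j\xi_j=0$ with all $\alpha_j>0$, so $\xi=0$. Thus $x_J\in M_J$, contradicting $x\in E_1$. $\square$

For $w\in\mathbb C^J$ put $\mu_J(w)=\max_{j\in J}(|w_j|-1)^+$, the amount by which $w$ leaves the closed polydisk. Near a contact stratum, points of $W_J$ that leave the polydisk by little are close to the stratum.

**Lemma 6.** Let $w_0\in M_J$. There are $\rho>0$ and $C$ such that for $w\in W_J$ with $|w-w_0|\le\rho$ we have $\operatorname{dist}(w,M_J)\le C\mu_J(w)$, and $\mu_J(w)=0$ implies $w\in M_J$. Consequently, for every compact $M'\subset M_J$ there is $C\ge1$ such that $w\in W_J$ and $\operatorname{dist}(w,M')\le1/C$ imply $\operatorname{dist}(w,M_J)\le C\mu_J(w)$.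

*Proof.* *Logarithmic coordinates.* Write $w_j=w_{0,j}e^{i\zeta_j}$ with $\zeta$ near $0$. Then $|w_j|=1$ if and only if $\zeta_j$ is real. Put $R=R_{w_0}$ and let $\Pi:\mathbb R^J\to R$ be a linear projection. By (2), the tangent space of $W_J$ at $\zeta=0$ is $R\otimes\mathbb C$. So near $0$, $W_J$ is a graph $\{x+G(x):x\in R\otimes\mathbb C,\ |x|<\rho_1\}$ with $G$ holomorphic, valued in $\ker\Pi\otimes\mathbb C$, $G(0)=0$, $dG(0)=0$.

*$G$ is real at real points.* Near $0$, $S_J$ becomes an $r_J$-dimensional submanifold of $\mathbb R^J$ with tangent space $R$ at $0$, and $\Pi$ maps it diffeomorphically onto a neighborhood of $0$ in $R$. A point $s$ of it lies on the graph, so $s=x+G(x)$ with $x=\Pi s$ real. Since every small real $x\in R$ arises in this way, after shrinking $\rho_1$ the point $x+G(x)$ is real for every real $x\in R$ with $|x|<\rho_1$. It represents a point of $S_J$, and indeed of $M_J$, which is open in $S_J$.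

*The estimate.* Let $c_0=\min\{\max_j(-b_j):b\in R,\ |b|=1\}$, and $c_0=1$ if $R=0$. If $\max_j(-b_j)\le0$, then $b\in R\cap[0,\infty)^J=\{0\}$; so $c_0>0$. Shrink $\rho_1$ so that $\|dG\|\le c_0/2$. For $x=a+ib$ we have $|a|\le|x|$, and $G(a)$ is real. For $\zeta=x+G(x)$,
$$\log|w_j|=-\operatorname{Im}\zeta_j=-b_j-\operatorname{Im}\bigl(G(a+ib)-G(a)\bigr)_j .$$
Since $|w_j|-1\ge\log|w_j|$, we get $\mu_J(w)\ge\max_j\log|w_j|\ge c_0|b|-\frac{c_0}2|b|=\frac{c_0}2|b|$. The point $w'$ corresponding to $a+G(a)$ lies in $M_J$ and $|w-w'|\le C|b|\le C\mu_J(w)$. If $\mu_J(w)=0$, then $b=0$ and $w=w'\in M_J$.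

For the last statement, cover $M'$ by finitely many balls with centers $w_0$ and half of the radii $\rho$. $\square$

## 7. Adapted equations, the polynomial $h$, and measures on $V$

**Step 1: choose equations adapted to each stratum.** Enumerate as $J_1,\dots,J_m$ ($m\ge0$) the sets $J$ with $M_J\ne\emptyset$. For $1\le i\le m$ and $J=J_i$ choose $I_i'\subset J$, $|I_i'|=r_J$, with $z_{I_i'}$ a transcendence basis of $\mathbb C(W_J)$, and extend it to $I_i\supset I_i'$, $|I_i|=d$, with $z_{I_i}$ a transcendence basis of $\mathbb C(V)$. Then $I_i\cap J=I_i'$, because every $z_j$ with $j\in J$ is algebraic over $\mathbb C(z_{I_i'})$. Using Lemma 3, choose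
$$p_k=p_k^{(i)}\in\mathfrak q\cap\mathbb C[z_{I_i'},z_k]\ \ (k\in J\setminus I_i'),\qquad p_k=p_k^{(i)}\in\mathfrak q\cap\mathbb C[z_{I_i},z_k]\ \ (k\notin I_i\cup J),$$
each nonzero of minimal degree in $z_k$. Put $D_k^{(i)}=\partial p_k^{(i)}/\partial z_k\notin\mathfrak q$ and $D^{(i)}=\prod_{k\notin I_i}D_k^{(i)}\notin\mathfrak q$. For $i=0$ choose any transcendence basis $z_{I_0}$ of $\mathbb C(V)$ and define $p_k^{(0)}\in\mathfrak q\cap\mathbb C[z_{I_0},z_k]$, $D_k^{(0)}$, $D^{(0)}$ in the same way. The feature to remember: for $k\in J_i\setminus I_i'$, the equation $p_k^{(i)}$ involves only $z_{J_i}$, so it lies in $\mathfrak q_{J_i}$; there are $c_{J_i}$ such indices.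

**Step 2: choose $h$.** Let $h\in\mathcal P_n\setminus\mathfrak q$ be divisible by all $D_k^{(i)}$ ($0\le i\le m$) and vanish on $E_1$ and on $V\cap\pi_J^{-1}(\overline{M_J}\setminus M_J)$ for all $J$. These sets are thin by Lemma 5 and (4), and $\mathfrak q$ is prime, so such an $h$ exists. Scale it so that $|h|\le1$ on $2\overline{\mathbb D}^n$. Put $V^*=V\setminus\{h=0\}$; it is dense in $V$, since $V$ is irreducible and $h\notin\mathfrak q$.

**Step 3: $V^*$ sits at the end of a chain of manifolds.** Fix $i$, list $\{1,\dots,n\}\setminus I_i=\{k_1,\dots,k_{n-d}\}$, and put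
$$Y_l^*=\{p_{k_1}=\dots=p_{k_l}=0,\ h\ne0\},\qquad 0\le l\le n-d .$$
Each $p_k$ involves only $z_k$ and variables from $z_{I_i}$, so the matrix $\partial(p_{k_1},\dots,p_{k_l})/\partial(z_{k_1},\dots,z_{k_l})$ is diagonal with entries $D_k$, nonzero where $h\ne0$. Hence $Y_l^*$ is a closed submanifold of $\{h\neq0\}$ with local coordinates $z_{I_i},z_{k_{l+1}},\dots,z_{k_{n-d}}$. It is the zero set of $p_{k_l}$ in $Y_{l-1}^*$, and $dp_{k_l}\ne0$ there. Now $V^*$ is a closed analytic subset of pure dimension $d$ of the $d$-dimensional manifold $Y_{n-d}^*$, so it is open and closed in $Y_{n-d}^*$. In particular $V^*$ is a manifold, and $z_{I_i}$ are local coordinates on it, for every $i$.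

**Step 4: compare the natural measures.** Let $\nu_i$ be the pullback to $V^*$ of Lebesgue measure under $z_{I_i}$. On $V^*$ we have $D_k\ne0$, so $p_k(z_{I_i},\cdot)\not\equiv0$, and the fibers of $z_{I_i}|_{V^*}$ have at most $\prod_k\deg_{z_k}p_k$ points. Hence
$$\nu_i(S)\le C\,\mathrm{vol}(z_{I_i}(S)).\tag{6}$$
On $V^*$, $D_k^{(0)}dz_k=-\sum_{j\in I_0}\partial_jp_k^{(0)}dz_j$ for $k\notin I_0$. Since $h$ is divisible by $D_k^{(0)}$, $|h|\le C|D_k^{(0)}|$ on $2\overline{\mathbb D}^n$, and $|h|\le1$ there. Expanding the wedge product of $d$ such one-forms, $dz_{I_i}=\theta_i\,dz_{I_0}$ with $|\theta_i|\le C|h|^{-d}$, that is,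
$$\nu_i\le C|h|^{-2d}\nu_0\qquad\text{on }V^*\cap2\overline{\mathbb D}^n.\tag{7}$$

**Step 5: cut $K$ into disjoint pieces, one for each stratum.** Let $K^*=K\setminus\{h=0\}$. Each set $K^*\cap\pi_J^{-1}(M_J)$ is open in $K^*$: if $x_J\in M_J$ and $x'\in K$ is near $x$, then $x'_J\in W_J$ is near $x_J$ and $\mu_J(x'_J)=0$, so $x'_J\in M_J$ by Lemma 6. It is closed in $K^*$, since $h=0$ on $V$ over $\overline{M_J}\setminus M_J$. These sets cover $K^*$, since $h=0$ on $E_1$. Put
$$K_i=\bigl(K^*\cap\pi_{J_i}^{-1}(M_{J_i})\bigr)\setminus\bigcup_{l<i}\pi_{J_l}^{-1}(M_{J_l}),\qquad1\le i\le m .$$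
The $K_i$ are semialgebraic, open and closed in $K^*$, and partition $K^*$. For $t>0$ the set $K_i(t)=K_i\cap\{|h|\ge t\}$ is closed in the compact set $K\cap\{|h|\ge t\}$, hence compact, and $\pi_{J_i}(K_i(t))$ is a compact subset of $M_{J_i}$.

## 8. Separation with polynomial rates

As $t\to0$, the pieces $K_i(t)$ may approach each other, and the constants of Lemma 6 may blow up. Semialgebraicity limits this to powers of $t$.

**Lemma 7.** There are integers $k'\ge k\ge1$ such that for all small $t>0$:

1. $\operatorname{dist}(K_i(t),K_l(t))\ge2t^k$ for $i\ne l$;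
2. if $w\in W_{J_i}$ and $\operatorname{dist}(w,\pi_{J_i}K_i(t))\le t^k$, then $\operatorname{dist}(w,M_{J_i})\le t^{-k}\mu_{J_i}(w)$;
3. if $x\in V$, $|x_j|\le1+t^{k'}$ for all $j$, and $|h(x)|\ge t$, then $\operatorname{dist}(x,\bigcup_iK_i(t))<t^k$.

*Proof.* Let $P$ be the set of $(t,\Gamma)$, $0<t<1$, $\Gamma\ge1$, for which (1) and (2) hold with $t^k$ replaced by $1/\Gamma$ and $t^{-k}$ by $\Gamma$. It is given by a first-order formula with semialgebraic data, so it is semialgebraic. If $(t,\Gamma)\in P$ and $\Gamma'>\Gamma$, then $(t,\Gamma')\in P$. For every $t$ some $\Gamma$ works: the compact sets $K_i(t)$ are pairwise disjoint, and Lemma 6 applies to $M'=\pi_{J_i}K_i(t)$. So $t\mapsto\inf\{\Gamma:(t,\Gamma)\in P\}$ is a finite semialgebraic function on $(0,1)$, hence $<t^{-k}$ for some integer $k\ge1$ and all small $t$. By monotonicity $(t,t^{-k})\in P$, which gives (1) and (2).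

Fix this $k$. Let $P'$ be the set of $(t,\Gamma)$, $0<t<1$, $\Gamma\ge1$, for which (3) holds with $t^{k'}$ replaced by $1/\Gamma$. It is semialgebraic and again stable under increasing $\Gamma$. For every $t$ it contains some $(t,\Gamma)$. Otherwise there are $x^{(\nu)}\in V$ with $|x_j^{(\nu)}|\le1+1/\nu$, $|h(x^{(\nu)})|\ge t$ and distance $\ge t^k$ from $\bigcup_iK_i(t)$. A limit point lies in $K\cap\{|h|\ge t\}=\bigcup_iK_i(t)$, which contradicts the distance bound (and is impossible outright if this union is empty). As before, $\Gamma=t^{-k'}$ works for some integer $k'$ and all small $t$, and we may take $k'\ge k$. $\square$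

## 9. Weighted extension from $V^*$

Here the theorem of Ohsawa and Takegoshi is applied $n-d$ times, once for each equation, with a free scale $\delta_k$ for each.

**Proposition 8.** Fix $i\in\{0,\dots,m\}$. Let $X$ be a polydisk centered at $0$ with radii in $(1,2]$, $\varphi$ continuous psh on $X$, $\delta_k>0$ ($k\notin I_i$), and $f\in\mathcal O(V^*\cap X)$ with $\int_{V^*\cap X}|f|^2e^{-\varphi}d\nu_i<\infty$. Then there is $F\in\mathcal O(X)$ with $F=D^{(i)}f$ on $V^*\cap X$ and
$$\int_X|F|^2e^{-\varphi}\prod_{k\notin I_i}\Bigl(1+\frac{|p_k|^2}{\delta_k^2}\Bigr)^{-2}d\mathrm{vol}\le C_n\prod_{k\notin I_i}\delta_k^2\int_{V^*\cap X}|f|^2e^{-\varphi}d\nu_i,\tag{8}$$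
where $C_n$ depends only on $n$.

*Proof.* For a form $g$ of top degree $(q,0)$ on a $q$-dimensional manifold write $|g|^2=c_q\,g\wedge\bar g$. Put $g_{n-d}=f\,dz_{I_i}$ on $V^*\cap X$ and $g_{n-d}=0$ on $(Y_{n-d}^*\setminus V^*)\cap X$. This is holomorphic on $Y_{n-d}^*\cap X$, because $V^*$ is open and closed in $Y_{n-d}^*$. Now descend, $l=n-d,\dots,1$. Given a holomorphic form
$$g_l=u_l\,dz_{I_i}\wedge dz_{k_{l+1}}\wedge\dots\wedge dz_{k_{n-d}}\quad\text{on }Y_l^*\cap X,$$
apply Theorem OT on the Stein manifold $Y_{l-1}^*\cap X$, which is closed in $X\setminus\{h=0\}$, with $s=p_{k_l}/\delta_{k_l}$ and the psh weight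
$$\psi_l=\varphi+2\sum_{l'>l}\log\bigl(1+|p_{k_{l'}}|^2/\delta_{k_{l'}}^2\bigr).$$
This is done on each connected component; on components that do not meet $Y_l^*$ take the form $0$. Here $ds\ne0$ at every point of $s^{-1}(0)=Y_l^*\cap X$. Multiplying the resulting form by $\delta_{k_l}$ gives $g_{l-1}$ with $g_{l-1}=g_l\wedge dp_{k_l}$ along $Y_l^*\cap X$ and, since $e^{-\psi_{l-1}}=e^{-\psi_l}(1+|p_{k_l}/\delta_{k_l}|^2)^{-2}$,
$$\int_{Y_{l-1}^*\cap X}e^{-\psi_{l-1}}|g_{l-1}|^2\le1620\pi\,\delta_{k_l}^2\int_{Y_l^*\cap X}e^{-\psi_l}|g_l|^2 .$$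
As $p_{k_l}$ depends only on $z_{I_i}$ and $z_{k_l}$, the terms of $dp_{k_l}$ in $dz_{I_i}$ are killed by $dz_{I_i}$, and
$$g_l\wedge dp_{k_l}=\pm u_lD_{k_l}\,dz_{I_i}\wedge dz_{k_l}\wedge dz_{k_{l+1}}\wedge\dots\wedge dz_{k_{n-d}} .$$
So $g_{l-1}=u_{l-1}\,dz_{I_i}\wedge dz_{k_l}\wedge\cdots$ with $u_{l-1}=\pm D_{k_l}u_l$ on $Y_l^*\cap X$.

At $l=0$ we have a holomorphic function $u_0$ on $X\setminus\{h=0\}$, equal to $\pm D^{(i)}f$ on $V^*\cap X$. Put $F=\pm u_0$ with the right sign. Multiplying the $n-d$ inequalities gives (8), since $|dz_{I_i}|^2$ is a constant multiple of $\nu_i$ and $|dz_1\wedge\dots\wedge dz_n|^2$ a constant multiple of Lebesgue measure. The total weight on the left of (8) is locally bounded below by positive constants on $X$, so $F$ is locally $L^2$ near $\{h=0\}$ and extends holomorphically to $X$. $\square$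

## 10. Splitting $h^N$ into pieces living near the strata

**Step 1: fix the parameters.** With $k,k'$ from Lemma 7 put $\sigma=\frac1{4n}$, $\kappa=\sigma/k'$, and
$$t=\varepsilon^\kappa,\qquad\eta=\varepsilon^\sigma=t^{k'},\qquad\delta=\varepsilon^{1-\sigma},$$
with $\varepsilon$ small, so that Lemma 7 applies and $\varepsilon\le\min(\delta,\eta)\le1$, $\delta,\eta\le1$. Fix an integer $N$, independent of $\varepsilon$, with
$$\kappa(2N-2-2d)\ge4n^2+n+1.\tag{9}$$

**Step 2: split $h^N$ smoothly.** Let $V_\eta=\{x\in V:|x_j|<1+\eta\ \forall j\}$ and $V_\eta^*=V_\eta\cap V^*$. The latter is a closed submanifold of $(1+\eta)\mathbb D^n\setminus\{h=0\}$, hence Stein. For $1\le i\le m$ let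
$$O_i=\{x\in V_\eta:\ |h(x)|>t,\ \operatorname{dist}(x,K_i(t))<t^k\}.$$
The $O_i$ are open in $V_\eta$. By Lemma 7(1) they are disjoint; by Lemma 7(3), applied with $t^{k'}=\eta$, they cover $V_\eta\cap\{|h|>t\}$. Let $\chi\in C^\infty(\mathbb R,[0,1])$ with $\chi=0$ on $(-\infty,2]$ and $\chi=1$ on $[4,\infty)$, and put
$$f_i^0=1_{O_i}\,\chi(|h|^2/t^2)\,h^N .$$
On $\{|h|>t\}$ the function $1_{O_i}$ is locally constant, and $f_i^0=0$ where $|h|\le\sqrt2\,t$. So $f_i^0$ is smooth on $V_\eta^*$, and
$$\bar\partial f_i^0=1_{O_i}\chi'(|h|^2/t^2)\,t^{-2}h^{N+1}\,\overline{dh},\qquad\text{supported in }\sqrt2\,t\le|h|\le2t.\tag{10}$$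

**Step 3: correct to holomorphic pieces.** Apply Theorem D on $V_\eta^*$ with
$$\psi=|z|_2^2+|h|^2+d\log|h|^2,\qquad v=\bar\partial f_i^0\wedge dz_{I_0},$$
where $|z|_2$ is the Euclidean norm. On $V^*$ the function $\log|h|^2$ is smooth and pluriharmonic, so $\omega=i\partial\bar\partial(|z|_2^2+|h|^2)\ge i\,dh\wedge\overline{dh}$ is positive definite, and $|\overline{dh}|_\omega^2\le C$. The form $dz_{I_0}$ has no zeros on $V^*$, and $|dz_{I_0}|_\omega^2dV_\omega$ is a constant times $d\nu_0$. Since $e^{-\psi}\le|h|^{-2d}$, (10) gives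
$$\int|v|_\omega^2e^{-\psi}dV_\omega\le C\,t^{-4}\,t^{2N+2-2d}\,\nu_0(V_\eta^*)\le C\,t^{2N-2-2d},$$
where $\nu_0(V_\eta^*)\le C$ by (6). On $V^*_\eta$ the quantities $|z|_2$ and $|h|$ are bounded, so $e^{-\psi}\ge C^{-1}|h|^{-2d}$. Writing the solution as $u_i\,dz_{I_0}$, we get $\bar\partial u_i=\bar\partial f_i^0$ and $\int_{V_\eta^*}|u_i|^2|h|^{-2d}d\nu_0\le Ct^{2N-2-2d}$. The factor $|h|^{-2d}$ was built into $\psi$ so that (7) applies:
$$\int_{V_\eta^*}|u_i|^2d\nu_l\le C\,t^{2N-2-2d}\qquad(0\le l\le m).\tag{11}$$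

**Step 4: name the pieces.** Put $f_i=f_i^0-u_i$ ($1\le i\le m$) and $f_0=h^N-\sum_{i\ge1}f_i$. Since $\bar\partial f_i=0$, all of these are holomorphic on $V_\eta^*$ (after changing $u_i$ on a null set), and
$$\sum_{i=0}^mf_i=h^N\quad\text{on }V_\eta^* .\tag{12}$$
As the $O_i$ partition $V_\eta\cap\{|h|>t\}$, $\sum_{i\ge1}f_i^0=h^N$ where $|h|\ge2t$, and $|h^N-\sum_{i\ge1}f_i^0|\le|h|^N\le(2t)^N$ elsewhere. With (11) and $t\le1$,
$$\int_{V_\eta^*}|f_0|^2d\nu_0\le C\,t^{2N-2-2d}.\tag{13}$$
If $m=0$, then $K^*=\emptyset$, Lemma 7(3) says $|h|<t$ on $V_\eta$, only $f_0=h^N$ occurs, and (13) still holds.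

## 11. Localized weights, and the proof of Theorem A′

**Step 1: extend the piece $f_0$.** It is tiny, so no weight is needed. Apply Proposition 8 with $i=0$, $X_0=(1+\eta)\mathbb D^n$, $\varphi=0$ and all $\delta_k=1$. The $p_k$ are bounded on $X_0$, so there is $F_0\in\mathcal O(X_0)$ with $F_0=D^{(0)}f_0$ on $V_\eta^*$ and $\int_{X_0}|F_0|^2d\mathrm{vol}\le Ct^{2N-2-2d}$. By Lemma 2 and (9),
$$\|F_0\|_{H^2}^2\le C\eta^{-n}t^{2N-2-2d}\le C\varepsilon^{-1/4}\varepsilon^{4n^2+n+1}\le C\varepsilon .$$

**Step 2: a weight for the piece $f_i$, $i\ge1$.** Write $J=J_i$, $r=r_J$, $c=c_J=|J|-r$; by (5), $c\ge1$. Let $M=\overline{M_J}\subset W_J\cap\mathbb T^J$, a nonempty compact set. Let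
$$X_i=\{|z_j|<1+\varepsilon\ (j\in J),\ \ |z_j|<1+\eta\ (j\notin J)\},$$
so $V^*\cap X_i\subset V_\eta^*$, and on $X_i$ put
$$\varphi(z)=2L\max_{y\in M}\sum_{j\in J}\log\frac{\delta}{|1+2\delta-\bar y_jz_j|},\qquad L=2n .$$
For $z\in X_i$, $j\in J$, $y\in M$,
$$\operatorname{Re}(1+2\delta-\bar y_jz_j)\ge1+2\delta-(1+\varepsilon)=2\delta-\varepsilon\ge\delta .\tag{14}$$
So $\varphi$ is a maximum over a compact set of a jointly continuous family of pluriharmonic functions. Hence $\varphi$ is continuous and psh, and $\varphi\le0$.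

**Step 3: four properties of the weight.** Properties (a)–(c) control the right side of (8), and (d) controls the left side.

(a) *$e^{-\varphi}\le C\delta^{-4n^2}$ on $X_i$.* Indeed $|1+2\delta-\bar y_jz_j|\le5$, so $e^{-\varphi}\le(5/\delta)^{2L|J|}\le C\delta^{-2Ln}$.

(b) *$e^{-\varphi}\le3^{2Ln}$ on $O_i\cap X_i$, and for $x\in O_i\cap X_i$ there is $y\in M$ with $|x_J-y|\le\delta$.* We have $x_J\in W_J$, $\operatorname{dist}(x_J,\pi_JK_i(t))<t^k$ and $\mu_J(x_J)\le\varepsilon$. Lemma 7(2) gives
$$\operatorname{dist}(x_J,M_J)\le t^{-k}\varepsilon=\varepsilon^{1-k\kappa}\le\varepsilon^{1-\sigma}=\delta,$$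
as $k\kappa=\sigma k/k'\le\sigma$. So some $y\in M$ has $|x_J-y|\le\delta$. For it, $|1+2\delta-\bar y_jx_j|\le2\delta+|1-\bar y_jx_j|=2\delta+|y_j-x_j|\le3\delta$, because $|y_j|=1$. Hence $\varphi(x)\ge-2L|J|\log3$.

(c) *$\nu_i(O_i\cap X_i\cap V^*)\le C\delta^r$.* By (b) and $M\subset\mathbb T^J$, the image of $O_i\cap X_i$ under $z_{I_i}$ lies in $\{\,||z_j|-1|\le\delta\ (j\in I_i'),\ |z_j|\le2\ (j\in I_i)\}$. Since $|I_i'|=r$, this set has volume at most $C\delta^r$. Use (6).

(d) *For $z\in X_i$: $\ e^{\varphi(z)}\prod_{k\in J\setminus I_i'}(1+|p_k(z)|^2/\delta^2)^2\le C$.* Let $y\in M$ attain the maximum in $\varphi(z)$, and let $\tau=|z_J-y|=|z_j-y_j|$ for a suitable $j\in J$. Using (14),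
$$\tau=|1-\bar y_jz_j|\le|1+2\delta-\bar y_jz_j|+2\delta\le3\,|1+2\delta-\bar y_jz_j| .$$
All factors $\delta/|1+2\delta-\bar y_{j'}z_{j'}|$ are at most $1$, so $e^{\varphi(z)}\le\min(1,3\delta/\tau)^{2L}$ (read as $1$ if $\tau=0$). For $k\in J\setminus I_i'$ the polynomial $p_k\in\mathfrak q_J$ depends only on $z_J$ and vanishes at $y\in W_J$, so $|p_k(z)|\le C\tau$. There are $c\le n$ such $k$, so the product in (d) is at most $C(1+\tau/\delta)^{4c}$. If $\tau\le\delta$, the claim is clear. If $\tau>\delta$, then, as $2L=4n\ge4c$, the left side of (d) is at most $C(3\delta/\tau)^{4c}(2\tau/\delta)^{4c}\le C$.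

**Step 4: extend the piece $f_i$.** Since $f_i=f_i^0-u_i$, $f_i^0$ is supported in $O_i$, and $|f_i^0|\le1$, properties (a), (b), (c) and (11) give
$$\int_{V^*\cap X_i}|f_i|^2e^{-\varphi}d\nu_i\le C\bigl(\delta^r+\delta^{-4n^2}t^{2N-2-2d}\bigr).$$
Apply Proposition 8 on $X_i$ with $\delta_k=\delta$ for the $c$ indices $k\in J\setminus I_i'$ and $\delta_k=1$ for the others, whose $p_k$ are bounded on $X_i$. By (d), the total weight on the left of (8) is at least $1/C$. So there is $F_i\in\mathcal O(X_i)$ with $F_i=D^{(i)}f_i$ on $V^*\cap X_i$ and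
$$\int_{X_i}|F_i|^2d\mathrm{vol}\le C\delta^{2c}\bigl(\delta^r+\delta^{-4n^2}t^{2N-2-2d}\bigr).$$
Lemma 2 yields
$$\|F_i\|_{H^2}^2\le C\,\varepsilon^{-|J|}\eta^{-(n-|J|)}\delta^{2c}\bigl(\delta^r+\delta^{-4n^2}t^{2N-2-2d}\bigr).$$
With $|J|=c+r$, the first term is $\varepsilon$ to the power
$$-(c+r)-\sigma(n-c-r)+(1-\sigma)(2c+r)=c-\sigma(n+c)=c(1-\sigma)-\sigma n\ge1-\sigma(n+1)\ge\tfrac12,$$
where we used $c\ge1$ and $\sigma=\frac1{4n}$. This is the heuristic exponent $c$ of Section 4, minus small losses. The second term is at most $C\varepsilon^{-n-4n^2}\varepsilon^{\kappa(2N-2-2d)}\le C\varepsilon$ by (9). So $\|F_i\|_{H^2}^2\le C\varepsilon^{1/2}$.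

**Step 5: assemble.** Let $D=\prod_{i=0}^mD^{(i)}$ and
$$F_\varepsilon=\sum_{i=0}^m\Bigl(\prod_{l\ne i}D^{(l)}\Bigr)F_i\in\mathcal O((1+\varepsilon)\mathbb D^n),$$
which is defined because $\varepsilon\le\eta$, so that every $X_i$ contains $(1+\varepsilon)\mathbb D^n$. The polynomial factors are independent of $\varepsilon$, so $\|F_\varepsilon\|_{H^2}\le C\varepsilon^{1/4}$. On $V^*\cap(1+\varepsilon)\mathbb D^n$, (12) gives $F_\varepsilon=D\sum_if_i=Dh^N$. Since $V^*$ is dense in $V$, $F_\varepsilon=Dh^N$ on $V\cap(1+\varepsilon)\mathbb D^n$. By Lemma 1, $Dh^N\in[\mathfrak q]$. As $\mathfrak q$ is prime and $D,h\notin\mathfrak q$, $Dh^N\notin\mathfrak q$. This proves Theorem A′ and, by Section 3, Theorem A. $\blacksquare$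

## 12. The closure of an arbitrary ideal: proof of Theorem B

For $x\in\mathbb C^n$ let $\mathfrak m_x$ be the maximal ideal at $x$ and $\mathcal P_x$ the localization of $\mathcal P_n$ at $\mathfrak m_x$. Let $\mathcal I'$ be the right-hand side of the formula in Theorem B.

**Step 1: describe $\mathcal I'$ by local conditions.** By the standard behavior of primary decompositions under localization, $\mathcal I\mathcal P_x\cap\mathcal P_n=\bigcap_{\mathfrak p_j\subset\mathfrak m_x}\mathcal I_j$. Since $\mathfrak p_j\subset\mathfrak m_x$ if and only if $x\in Z(\mathfrak p_j)$,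
$$\mathcal I'=\bigcap_{x\in\mathbb D^n}(\mathcal I\mathcal P_x\cap\mathcal P_n).\tag{15}$$

**Step 2: the $\tau$-closure of $\mathcal I$ is contained in $\mathcal I'$.** Let $x\in\mathbb D^n$ and $N\ge1$. The class of $f$ in the finite-dimensional space $\mathcal P_n/\mathfrak m_x^N$ is determined linearly by the numbers $\partial^\alpha f(x)$, $|\alpha|<N$, which are $\tau$-continuous in $f$. So $\mathcal P_n\to\mathcal P_n/\mathfrak m_x^N$ is $\tau$-continuous. The image of $\mathcal I$ is a linear subspace, hence closed, and its preimage $\mathcal I+\mathfrak m_x^N$ is $\tau$-closed. So any $f$ in the $\tau$-closure of $\mathcal I$ lies in $\mathcal I+\mathfrak m_x^N$ for all $N$. Krull's intersection theorem in $\mathcal P_x/\mathcal I\mathcal P_x$ gives $f\in\mathcal I\mathcal P_x$. Use (15). This applies in particular to the $H^2$ topology.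

**Step 3: $\mathcal I'\subset[\mathcal I]\cap\mathcal P_n$.** Put $\mathcal C=[\mathcal I]\cap\mathcal P_n$. It is an ideal, and it is closed since $[\mathcal C]\subset[\mathcal I]$. By Step 2, $\mathcal I\subset\mathcal C\subset\mathcal I'\subset\mathcal I\mathcal P_x$ for $x\in\mathbb D^n$, so $\mathcal C\mathcal P_x=\mathcal I\mathcal P_x$ for all $x\in\mathbb D^n$. If $\mathcal C\ne\mathcal P_n$, Theorem A says that the varieties of all associated primes of $\mathcal C$ meet $\mathbb D^n$, so the ideal $\mathcal C'$ formed from $\mathcal C$ as $\mathcal I'$ is from $\mathcal I$ equals $\mathcal C$. Then (15) for $\mathcal C$ reads $\mathcal C=\bigcap_{x\in\mathbb D^n}(\mathcal C\mathcal P_x\cap\mathcal P_n)$, and this is trivial if $\mathcal C=\mathcal P_n$. Hence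
$$\mathcal C=\bigcap_{x\in\mathbb D^n}(\mathcal C\mathcal P_x\cap\mathcal P_n)=\bigcap_{x\in\mathbb D^n}(\mathcal I\mathcal P_x\cap\mathcal P_n)=\mathcal I' .$$

**Step 4: general $\tau$ and the examples.** Elements of $\mathcal I'=[\mathcal I]\cap\mathcal P_n$ are $H^2$-limits, hence $\tau$-limits, of sequences in $\mathcal I$. With Step 2, the $\tau$-closure equals $\mathcal I'$.

The listed topologies satisfy both hypotheses. With normalized measures, $\|f\|_{A^p}\le\|f\|_{H^p}\le\|f\|_{H^2}$ for polynomials and $0<p\le2$: the first inequality holds by polar coordinates and the monotonicity of the means of $|f|^p$ in the radii, the second by Hölder. (For $p<1$ the topology is that of the metric $\|f-g\|^p$.) For compact convergence, $H^2$ convergence suffices by Cauchy–Schwarz on coefficients. For the second hypothesis, $|f|^p$ is subharmonic in each variable. The Poisson kernel, respectively averaging over small polydisks, bounds $|f|^p$ on compact subsets of $\mathbb D^n$ by $C\|f\|_{H^p}^p$, respectively $C\|f\|_{A^p}^p$. Cauchy's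 estimates then bound derivatives at points of $\mathbb D^n$, in all three cases.

**Step 5: the two particular statements.** (i) If every algebraic component of $Z(\mathcal I)$ meets $\mathbb D^n$, then $\mathcal I'=\mathcal I$, so $\mathcal I$ is closed. The converse is Theorem A. (ii) Since $[\mathcal I]$ is invariant under multiplication by polynomials and $\mathcal P_n$ is dense in $H^2(\mathbb D^n)$, $\mathcal I$ is dense if and only if $1\in[\mathcal I]$, that is, $\mathcal I'=\mathcal P_n$. As each $\mathcal I_j$ is proper, this happens if and only if no $Z(\mathcal I_j)$ meets $\mathbb D^n$, and since $Z(\mathcal I)=\bigcup_jZ(\mathcal I_j)$, if and only if $Z(\mathcal I)\cap\mathbb D^n=\emptyset$. $\blacksquare$
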